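# Maximum likelihood for Kronecker precision matrices at sample size $nD\gtrsim d_{\max}^2/\varepsilon^2$

## 1. Accuracy of the MLE in the tensor normal model

For positive definite $A,B$ of the same size put $d_{\rm op}(A,B)=\|B^{-1/2}AB^{-1/2}-I\|_{\rm op}$.

**Theorem 1.** There are absolute constants $K,C_2$ such that the following holds. Let $m\ge 2$ and $d_1,\dots,d_m\ge 1$ with $d:=\max_a d_a\ge 2$, and let $D=d_1\cdots d_m$. Let $\Theta=\lambda\,\Theta_1\otimes\cdots\otimes\Theta_m$ with $\lambda>0$ and each $\Theta_a$ a positive definite $d_a\times d_a$ matrix with $\det\Theta_a=1$. Let $x_1,\dots,x_n$ be i.i.d. samples from $N(0,\Theta^{-1})$ on $\mathbb R^{d_1}\otimes\cdots\otimes\mathbb R^{d_m}\cong\mathbb R^D$. Let $0<\varepsilon\le 1/(Km^2)$ and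
$$nD\ \ge\ 5\,d^2/\varepsilon^2 .$$
Then with probability at least $1-C_2m^2e^{-\varepsilon^2nD/(2d)}$ the maximum likelihood estimator $\widehat\Theta=\widehat\lambda\,\widehat\Theta_1\otimes\cdots\otimes\widehat\Theta_m$ (with $\det\widehat\Theta_a=1$) over matrices of this form exists, is unique, and satisfies $d_{\rm op}(\widehat\Theta_a,\Theta_a)\le C_2\,\varepsilon$ for all $a$ simultaneously.

Throughout, $L:=\varepsilon^2nD/d$. The sample-size condition $nD\ge5d^2/\varepsilon^2$ is the same as $L\ge 5d$.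

**Theorem 2.** In the same setting:

1. With probability at least $1-C_2m^2e^{-L/2}$, simultaneously for all $a$,
$$d_{\rm op}(\widehat\Theta_a,\Theta_a)\le C_2\big(\varepsilon\sqrt{d_a/d}+m^2\varepsilon^2\big),\qquad |\widehat\lambda/\lambda-1|\le C_2\varepsilon .$$
2. For fixed $a$ and $5d_a\le s\le L$, with probability at least $1-C_2m^2e^{-L/2}-C_2e^{-s/2}$,
$$d_{\rm op}(\widehat\Theta_a,\Theta_a)\le C_2\big(\sqrt{sd_a/(nD)}+m^2\varepsilon^2\big).$$
In particular, take $\varepsilon=\sqrt5\,d/\sqrt{nD}$ and $s=5d_a$. If $nD\ge 5K^2m^4d^2$, then with probability at least $1-2C_2m^2e^{-5d_a/2}$ we have $d_{\rm op}(\widehat\Theta_a,\Theta_a)\lesssim \frac{d_a}{\sqrt{nD}}+\frac{m^2d^2}{nD}$.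
3. (Converse.) Let $d_a\ge2$, $0<r\le 1/8$, and let $\widetilde\Theta_a$ be any positive definite estimator. Then $\sup_\Theta P(d_{\rm op}(\widetilde\Theta_a,\Theta_a)\ge r)\ge\frac14\exp\!\big(-\tfrac83\,r^2nD/d_a\big)$. Moreover, there is an absolute $c_1>0$ such that $nD\le c_1d_a^2/r^2$ implies $\sup_\Theta P(d_{\rm op}(\widetilde\Theta_a,\Theta_a)\ge r)\ge c_1$.

By part 3 with $d_a=d$, the sample size $d^2/\varepsilon^2$ and the exponent $\varepsilon^2nD/d$ in Theorem 1 are optimal up to absolute constants. Here $X\lesssim Y$ means $X\le CY$ with an absolute constant, independent of $m,n,d_a,\varepsilon,\Theta$.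

Let us unpack this. The data are $n$ random tensors, so $nD$ real numbers in all. In an unstructured Gaussian model the precision matrix would have about $D^2/2$ parameters. Here it is a Kronecker product, with only about $\sum_a d_a^2$ parameters. For $m=2$ a sample is a $d_1\times d_2$ matrix $X$, and $x^T(\Theta_1\otimes\Theta_2)x=\operatorname{tr}(X^T\Theta_1X\Theta_2)$, so $\Theta_1$ governs the correlation of rows and $\Theta_2$ that of columns. Without a normalization we could move scalars around: $(2\Theta_1)\otimes\Theta_2=\Theta_1\otimes(2\Theta_2)$. Requiring $\det\Theta_a=1$ and collecting the scale in $\lambda$ makes the factors unique. A factor with $d_a=1$ is then the number $1$, and nothing is asserted about it.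

The error measure $d_{\rm op}$ is a relative error, uniform over directions: $d_{\rm op}(A,B)\le r$ means exactly $(1-r)B\preceq A\preceq(1+r)B$. For instance $A=\operatorname{diag}(110,\,0.009)$ and $B=\operatorname{diag}(100,\,0.01)$ have $d_{\rm op}(A,B)=0.1$, although $\|A-B\|_{\rm op}=10$. The two-sided inequality shows that $d_{\rm op}(XAX^T,XBX^T)=d_{\rm op}(A,B)$ for every invertible $X$.

Theorem 1 answers, positively, a conjecture in "Geodesic Convex Analysis of Group Scaling for the Paulsen Problem and the Tensor Normal Model" (https://core.ac.uk/download/481629567.pdf). The conjecture asks for a fixed polynomial $q$ and absolute constants $C_1,C_2,c>0$ such that, for all $\varepsilon\in(0,1/q(m)]$, the condition $nD\ge C_1d^2/\varepsilon^2$ gives existence, uniqueness and $d_{\rm op}(\widehat\Theta_a,\Theta_a)\le C_2\varepsilon$ for all $a$, with probability at least $1-C_2m^2\exp(-c\,\varepsilon^2nD/d)$. Theorem 1 has $q(m)=Km^2$, $C_1=5$, $c=\frac12$. The number $m$ enters only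 through the upper limit on $\varepsilon$ and the prefactor of the failure probability. Guarantees of the same form were known under stronger sample-size assumptions, and it was known that estimating even a single $\Theta_a$ to accuracy $\varepsilon$ needs $nD\gtrsim d_a^2/\varepsilon^2$.

## 2. One nontrivial factor, and a single $2\times2$ sample

**One factor.** Let $m=2$, $d_2=1$, so $D=d=d_1$, and suppose the truth is $\Theta=I$ (Section 3 shows this costs nothing). Put $\rho=\frac1{nD}\sum_i x_ix_i^T$. We shall see that the MLE of $\Theta_1$ minimizes $\langle\rho,\Theta\rangle$ over $\det\Theta=1$. If $\rho\succ0$, the arithmetic–geometric mean inequality for the eigenvalues of $Y=\Theta^{1/2}\rho\,\Theta^{1/2}$ gives $\operatorname{tr}Y\ge d(\det\rho)^{1/d}$, with equality iff $Y\propto I$. So $\widehat\Theta=(\det\rho)^{1/d}\rho^{-1}$, and all we need is $d\rho\approx I$.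

For a unit vector $v$, $n\,v^T(d\rho)v=\sum_i\langle v,x_i\rangle^2\sim\chi^2_n$. The standard tail bound (fact (P3) in Section 5) gives $|v^T(d\rho-I)v|\le2\sqrt{L/n}+2L/n$ except with probability $2e^{-L}$, and here $L/n=\varepsilon^2$, so the bound is at most $4\varepsilon$. A $\frac14$-net of the sphere has at most $9^d\le e^{5d/2}$ points, and controlling the net controls the operator norm up to a factor $2$. Since $L\ge5d$, the union bound leaves $\|d\rho-I\|_{\rm op}\le8\varepsilon$ with probability at least $1-2e^{-L/2}$. Now put $x=8\varepsilon\le\frac12$. The ratio of two eigenvalues of $\widehat\Theta$ is at most $\frac{1+x}{1-x}\le1+4x$, because $(1+4x)(1-x)-(1+x)=2x-4x^2\ge0$. As $\det\widehat\Theta=1$, all eigenvalues lie in $[(1+32\varepsilon)^{-1},1+32\varepsilon]$, so $d_{\rm op}(\widehat\Theta,I)\le32\varepsilon$. We see where $L\ge5d$ and the exponent $L/2$ come from: each direction costs $e^{-L}$ and there are $e^{5d/2}$ directions.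

**Two factors.** For $m=2$ with samples $X_i\in\mathbb R^{d_1\times d_2}$, one minimizes $\sum_i\operatorname{tr}(X_i^T\Theta_1X_i\Theta_2)$. For fixed $\Theta_2$ the computation above gives $\Theta_1\propto(\sum_iX_i\Theta_2X_i^T)^{-1}$, and symmetrically for $\Theta_2$. If $\widehat\Theta_2$ did not depend on the data, the one-factor argument would apply to $\sum_iX_i\widehat\Theta_2X_i^T$. But it does depend on the data, and this dependence is the whole difficulty.

**Existence and uniqueness are not automatic.** Take $d_1=d_2=2$, $n=1$, $X$ invertible. With $Y=\Theta_1^{1/2}X\Theta_2^{1/2}$ we have $\operatorname{tr}(X^T\Theta_1X\Theta_2)=\operatorname{tr}(Y^TY)\ge2|\det Y|=2|\det X|$, with equality iff $YY^T\propto I$. For every $\Theta_2$ with determinant $1$, the choice $\Theta_1=c\,(X\Theta_2X^T)^{-1}$ (with $c$ fixing the determinant) gives $YY^T=cI$. So a minimizer exists but there is one for every $\Theta_2$. Of course $nD=4$ is far below $5d^2/\varepsilon^2$.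

## 3. Reduction to $\Theta=I$ and the profile function

**Reduction.** The purpose is to assume that the data are standard Gaussian. Up to a positive factor and an additive constant, the negative log-likelihood at $\Psi$ is $\langle\rho,\Psi\rangle-\frac1D\log\det\Psi$ with $\rho=\frac1{nD}\sum_ix_ix_i^T$. Write $x_i=\Theta^{-1/2}z_i$ with $z_i$ standard Gaussian. Then the objective for $x$ at $\Psi$ equals the objective for $z$ at $\Theta^{-1/2}\Psi\Theta^{-1/2}$, plus a constant. The map $\Psi\mapsto\Theta^{-1/2}\Psi\Theta^{-1/2}$ is a bijection of the model which acts factorwise and respects the normalization $\det=1$. Hence $\widehat\Theta_a(x)=\Theta_a^{1/2}\widehat\Theta_a(z)\Theta_a^{1/2}$ and $\widehat\lambda(x)=\lambda\widehat\lambda(z)$, so $d_{\rm op}(\widehat\Theta_a(x),\Theta_a)=d_{\rm op}(\widehat\Theta_a(z),I)$. From now on, until Section 12, the true parameter is $I$: all entries of all $x_i$ are i.i.d. $N(0,1)$.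

**Eliminating the scalar.** For $\Psi=\lambda\bigotimes_a\Theta_a$ with $\det\Theta_a=1$ we have $\log\det\Psi=D\log\lambda$, so the objective is $\lambda\langle\rho,\bigotimes\Theta_a\rangle-\log\lambda$. For $\rho\ne0$ it is uniquely minimized over $\lambda$ at $\lambda=1/\langle\rho,\bigotimes\Theta_a\rangle$, with value $1+\log\langle\rho,\bigotimes\Theta_a\rangle$. So the MLE exists uniquely iff
$$F(\Theta)=\log\langle\rho,\Theta_1\otimes\cdots\otimes\Theta_m\rangle \tag{1}$$
has a unique minimizer on $\mathcal P=\prod_a\mathcal P_a$, where $\mathcal P_a=\{\Theta_a\succ0:\det\Theta_a=1\}$. I write $\Theta$ both for the tuple $(\Theta_a)_a$ and for $\bigotimes_a\Theta_a$, and $\Theta_{\neg a}=\bigotimes_{b\ne a}\Theta_b$. When $a,b$ are understood, $\Theta_{\rm rest}$ is the product over all factors other than $a,b$.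

## 4. Geodesics on $\mathcal P$ and the operator-norm ball $\mathcal K$

The function $F$ is not convex in the entries of the $\Theta_a$ in any useful way, but it is convex along the following curves.

**Definition (geodesics).** Let $H=(H_a)$ with each $H_a$ symmetric, $d_a\times d_a$ and traceless. As an operator on $\mathbb R^D$ let $H=\sum_aI\otimes H_a\otimes I$, with $H_a$ in position $a$; I also write $H_a$ for its term in this sum. The geodesic from $\Theta$ in direction $H$ is
$$\gamma(t)=\Theta^{1/2}e^{tH}\Theta^{1/2},\qquad\text{that is,}\qquad\gamma_a(t)=\Theta_a^{1/2}e^{tH_a}\Theta_a^{1/2}\in\mathcal P_a .$$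
Put $u_a=\|H_a\|_F/\sqrt{d_a}$ and $\|H\|^2=\sum_au_a^2$.

The terms of $H$ commute, so $e^{tH}=\bigotimes_ae^{tH_a}$ and the two formulas agree. Any $\Theta,\Theta^*\in\mathcal P$ are joined by such a curve on $[0,1]$: take $H_a=\log(\Theta_a^{-1/2}\Theta_a^*\Theta_a^{-1/2})$, traceless because both determinants are $1$. For example, $\operatorname{diag}(e^t,e^{-t})$ is the geodesic in $\mathcal P_a$, $d_a=2$, from $I$ in direction $\operatorname{diag}(1,-1)$, and along it $\log\langle\rho,\gamma(t)\rangle=\log(\rho_{11}e^t+\rho_{22}e^{-t})$ is convex. The normalization of $u_a$ is chosen so that $u_a=1$ when all eigenvalues of $H_a$ are $\pm1$. For trivial factors $H_a=0$.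

**Step 1: restarting a geodesic at a later time.** This lets us compute derivatives only at $t=0$. Put $X_a=\Theta_a^{1/2}e^{tH_a/2}$. Then $X_aX_a^T=\gamma_a(t)$, so $X_a=\gamma_a(t)^{1/2}O_a$ with $O_a$ orthogonal, and $\gamma_a(t+s)=X_ae^{sH_a}X_a^T$. Therefore
$$\gamma_a(t+s)=\gamma_a(t)^{1/2}e^{sH_a^{(t)}}\gamma_a(t)^{1/2},\qquad H_a^{(t)}=O_aH_aO_a^T,\qquad\|H_a^{(t)}\|_F=\|H_a\|_F. \tag{2}$$
The numbers $u_a$ do not change along the geodesic.

**Step 2: convexity of $F$.** Let $\rho_\Theta=\Theta^{1/2}\rho\,\Theta^{1/2}$ and $\alpha=\operatorname{tr}\rho_\Theta=\langle\rho,\Theta\rangle$. Since $F(\gamma(t))=\log\langle\rho_\Theta,e^{tH}\rangle$, at $t=0$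
$$(F\circ\gamma)'=\frac{\langle\rho_\Theta,H\rangle}\alpha,\qquad(F\circ\gamma)''=\frac{\langle\rho_\Theta,H^2\rangle}\alpha-\Big(\frac{\langle\rho_\Theta,H\rangle}\alpha\Big)^2\ge0, \tag{3}$$
the inequality being Cauchy–Schwarz, $\langle\rho_\Theta,H\rangle^2\le\langle\rho_\Theta,H^2\rangle\langle\rho_\Theta,I\rangle$. By (2) the same holds at every $t$. So $F$ is convex along every geodesic of $\mathcal P$ ("geodesically convex").

**Step 3: the region.** We shall work near $I$ in operator norm. Let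
$$\mathcal K=\{\Theta\in\mathcal P:\ e^{-\eta}I\preceq\Theta_a\preceq e^\eta I\ \text{ for all }a\}.$$
It is compact, and geodesics between its points stay in it. To see the latter, write the geodesic from $A$ to $B$ as $A\#_tB=A^{1/2}(A^{-1/2}BA^{-1/2})^tA^{1/2}$. If $A=XX^T$ and $B=XEX^T$ with $E$ diagonal, then $X=A^{1/2}O$ with $O$ orthogonal, so $A\#_tB=XE^tX^T$. Taking $Y=XE^{1/2}$ we have $B=YY^T$, $A=YE^{-1}Y^T$, so $B\#_{1-t}A=YE^{-(1-t)}Y^T=XE^tX^T$ too. Thus $A\#_tB=B\#_{1-t}A$. By the Löwner–Heinz theorem ($X\mapsto X^t$ is operator monotone for $t\in[0,1]$) the first expression is monotone in $B$, and by the second it is monotone in $A$. Hence $A,B\preceq e^\eta I$ implies $A\#_tB\preceq(e^\eta I)\#_t(e^\eta I)=e^\eta I$, and likewise from below.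

**Step 4: parameters.** Let
$$\eta:=73\,\varepsilon,\qquad\delta:=C_3\,\varepsilon,$$
where $C_3\ge8$ is the absolute constant of Lemma 3. (The number $73$ will only have to exceed $8\cdot9$.) The constant $K$ is taken so large that
$$m(m\eta+\delta)\le\tfrac1{200}. \tag{4}$$
As $m\ge2$, this gives $m\eta+\delta\le\frac1{400}$, $e^{m\eta}\le2$ and $e^{k\eta}-1\le2k\eta$ for $0\le k\le m$. The letter $C$ denotes absolute constants that may change from line to line. Those up to and including Lemma 5 use only these consequences of (4), and do not depend on the number $73$. The constant $C_5$ of Lemma 6 will depend on $73$ and $C_3$. $K$ is chosen last, so nothing is circular.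

The strategy is to minimize $F$ over the compact set $\mathcal K$, show that the minimizer is not on the boundary, and conclude by convexity that it is the global minimizer.

## 5. Gaussian tools and the two-factor expansion event $\mathcal G$

Let $g$ be a standard Gaussian vector and $\|Z\|_{L_q}=(E|Z|^q)^{1/q}$. We use these textbook facts.

* (P1) If $\varphi$ is $\ell$-Lipschitz, $P(\varphi(g)-E\varphi(g)>u)\le e^{-u^2/(2\ell^2)}$; consequently $\|\varphi(g)-E\varphi(g)\|_{L_q}\le C\ell\sqrt q$ for $q\ge1$.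
* (P2) For a fixed linear map $\mathcal A$, $P(\|\mathcal Ag\|>\|\mathcal A\|_{HS}+\sqrt{2t}\,\|\mathcal A\|_{\rm op})\le e^{-t}$. This is (P1), since $E\|\mathcal Ag\|\le\|\mathcal A\|_{HS}$.
* (P3) (Laurent–Massart) For fixed $Q\succeq0$, $P(|g^TQg-\operatorname{tr}Q|>2\|Q\|_F\sqrt t+2\|Q\|_{\rm op}t)\le2e^{-t}$.
* (P4) (Markov) $P(|Z|>e\|Z\|_{L_q})\le e^{-q}$.
* (P5) A $k\times N$ standard Gaussian $\Gamma$ has $E\|\Gamma\|_{\rm op}\le\sqrt k+\sqrt N$, hence $\big\|\|\Gamma\|_{\rm op}\big\|_{L_q}\le\sqrt k+\sqrt N+C\sqrt q$.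
* (P6) The unit sphere of $\mathbb R^k$ has a $\frac14$-net of at most $9^k\le e^{5k/2}$ points, and $\|X\|_{\rm op}\le2\max_{v\in\text{net}}|v^TXv|$ for symmetric $X$.

We also need some bookkeeping. With $M=nD/d_a$,
$$\frac{d}{\sqrt{nD}}\le\varepsilon,\qquad\frac L{nD}=\frac{\varepsilon^2}d,\qquad\frac LM=\frac{\varepsilon^2d_a}d\le\varepsilon^2\le1,\qquad\sqrt{LM}=\frac{\varepsilon\,nD}{\sqrt{d\,d_a}}. \tag{5}$$

**Definition (partial traces).** $\rho^a$ and $\rho^{ab}$ are given by $\langle\rho^a,A\rangle=\langle\rho,A\otimes I\rangle$ and $\langle\rho^{ab},A\otimes B\rangle=\langle\rho,A\otimes B\otimes I\rangle$, with $A,B$ in positions $a,b$. For $m=2$ and samples $X_i$: $\rho^1=\frac1{nD}\sum_iX_iX_i^T$ and $\rho^{12}=\rho$.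

**Definition (event $\mathcal G$).** For all $a\ne b$ and all symmetric $A,B$ of sizes $d_a,d_b$,
$$\Big|\langle\rho^{ab},A\otimes B\rangle-\frac{\operatorname{tr}A\operatorname{tr}B}{d_ad_b}\Big|\le\delta\,\frac{\|A\|_F\|B\|_F}{\sqrt{d_ad_b}},\qquad\|d_a\rho^a-I\|_{\rm op}\le\delta. \tag{6}$$

With $A=B=I$ the first condition says $|\operatorname{tr}\rho-1|\le\delta$. For a single fixed pair $(A,B)$, $nD\langle\rho^{ab},A\otimes B\rangle$ is a Gaussian quadratic form with variance $2N\|A\|_F^2\|B\|_F^2$, $N=nD/(d_ad_b)$. So the left side of (6) has standard deviation $\sqrt2\,\|A\|_F\|B\|_F/\sqrt{d_ad_b\,nD}$. Asking for all $A,B$ at once costs a factor of order $d$, and this is why $\delta\sim d/\sqrt{nD}$ is the right size. Two lemmas on Gaussian matrices prove this. The first is for use in Section 8.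

**Lemma 1.** Let $\Gamma$ be $k\times N$ standard Gaussian, $C_*$ a fixed symmetric $N\times N$ matrix with $\|C_*\|_{\rm op}\le2$, and $q\ge k\ge1$. Then $\big\|\,\|\Gamma C_*\Gamma^T-E\,\Gamma C_*\Gamma^T\|_F\big\|_{L_q}\le C(\sqrt N\,k+\sqrt{Nq}+q)$.

*Proof.* **Step 1: decoupling.** The aim is to replace the quadratic expression by a bilinear one. Let $\Gamma'$ be an independent copy, $U=(\Gamma+\Gamma')/\sqrt2$, $V=(\Gamma-\Gamma')/\sqrt2$; these are independent standard Gaussian. Substituting $\Gamma=(U+V)/\sqrt2$ and $\Gamma'=(U-V)/\sqrt2$ gives $\Gamma C_*\Gamma^T-\Gamma'C_*\Gamma'^T=UC_*V^T+VC_*U^T$. The two summands are transposes of each other. By Jensen (averaging over $\Gamma'$) the left side is at most $2\big\|\|UC_*V^T\|_F\big\|_{L_q}$.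

**Step 2: concentration, first in $U$, then in $V$.** Given $V$, $\|UC_*V^T\|_F$ has mean at most $(E_U\|UC_*V^T\|_F^2)^{1/2}=\sqrt k\,\|C_*V^T\|_F\le2\sqrt k\,\|V\|_F$, and it is $2\|V\|_{\rm op}$-Lipschitz in $U$. By (P1) in $U$, then (P1) for $\|V\|_F$ (mean at most $\sqrt{Nk}$, 1-Lipschitz) and (P5) for $\|V\|_{\rm op}$, the $L_q$ norm is at most
$$C\big[\sqrt k(\sqrt{Nk}+\sqrt q)+\sqrt q(\sqrt N+\sqrt k+\sqrt q)\big]\le C(\sqrt N\,k+\sqrt{Nq}+q),$$
using $\sqrt{kq}\le q$. $\square$

**Lemma 2.** Let $G_1,\dots,G_N$ be independent standard Gaussian $d_a\times d_b$ matrices and $T=\sum_kG_k\otimes G_k$. For $q\ge1$,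
$$\big\|\,\|T-ET\|_{\rm op}\big\|_{L_q}\le C\big[\sqrt N(d_a+d_b)+\sqrt q(\sqrt N+\sqrt{d_a}+\sqrt{d_b})+q\big].$$

*Proof.* **Step 1: decoupling.** As before, with an independent copy $G'$ and $U_k,V_k=(G_k\pm G_k')/\sqrt2$, we get $T-T'=\sum_k(U_k\otimes V_k+V_k\otimes U_k)$. Flipping the tensor factors shows that the two sums have equal norms. So by Jensen it suffices to bound $\|S\|$ with $S=\sum_kU_k\otimes V_k$, at the cost of a factor $2$.

**Step 2: the expectation (Pisier's moment trick).** We compute a high moment of $S$ and compare it with one for $\sum_kU_k$. Let $p=\max(d_a,d_b)$ and, for $k=(k_1,\dots,k_{2p})\in[N]^{2p}$,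
$$w(k)=E\operatorname{tr}(U_{k_1}U_{k_2}^TU_{k_3}\cdots U_{k_{2p}}^T).$$
The trace of a Kronecker product is the product of traces, and $U,V$ are independent with the same law, so $E\operatorname{tr}(SS^T)^p=\sum_kw(k)^2$. Two facts about $w$: first, $w(k)\ge0$, since the trace is a sum, with coefficients $1$, of monomials in independent standard Gaussians, whose expectations are nonnegative. Second, by Hölder, $w(k)\le d_aE\prod_j\|U_{k_j}\|\le d_aE\|U_1\|^{2p}$. Since $\sum_kU_k$ has the law of $\sqrt N\,U_1$,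
$$\sum_kw(k)=E\operatorname{tr}\Big[\Big(\sum_kU_k\Big)\Big(\sum_kU_k\Big)^T\Big]^p=N^pE\operatorname{tr}(U_1U_1^T)^p\le N^pd_a\,E\|U_1\|^{2p}.$$
Hence $E\|S\|^{2p}\le\big(\max_kw(k)\big)\sum_kw(k)\le d_a^2N^p(E\|U_1\|^{2p})^2$. By (P5), $(E\|U_1\|^{2p})^{1/2p}\le\sqrt{d_a}+\sqrt{d_b}+C\sqrt p\le C\sqrt p$, and $d_a^{1/p}\le p^{1/p}\le2$. Taking $2p$-th roots, $E\|S\|\le C\sqrt N\,p\le C\sqrt N(d_a+d_b)$.

**Step 3: the Lipschitz constant of $\|S\|$ in $U$.** We need it for concentration. Identifying vectors with matrices, $(U_k\otimes V_k)\operatorname{vec}X=\operatorname{vec}(V_kXU_k^T)$, so $\|S\|=\sup\sum_k\langle U_k,Y^TV_kX\rangle$ over $X\in\mathbb R^{d_b\times d_b}$, $Y\in\mathbb R^{d_a\times d_a}$ with $\|X\|_F,\|Y\|_F\le1$. For fixed $V$ this is Lipschitz in $U$ with constant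
$$\sigma(V)=\sup_{X,Y}\Big(\sum_k\operatorname{tr}(YY^TV_kXX^TV_k^T)\Big)^{1/2}=\sup_{\|x\|=\|y\|=1}\Big(\sum_k(y^TV_kx)^2\Big)^{1/2}=\sup_{\|x\|=\|y\|=\|z\|=1}\sum_kz_k\,y^TV_kx .$$
The second equality holds because the sum is bilinear in the PSD matrices $YY^T$, $XX^T$ of trace at most $1$, which lie in the convex hull of $0$ and the matrices $yy^T$, respectively $xx^T$; a linear function on a convex hull is maximal at a generator. Exchanging the roles of the two tensor factors and using Cauchy–Schwarz,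
$$\Big\|\sum_kU_k\otimes W_k\Big\|\le\sigma(U)\Big(\sum_k\|W_k\|_F^2\Big)^{1/2}\qquad\text{for all }(W_k). \tag{7}$$

**Step 4: the size of $\sigma$.** As a supremum of linear functionals with coefficient tensors $z\otimes y\otimes x$ of norm $1$, $\sigma$ is 1-Lipschitz. For unit vectors, $\|x\otimes y\otimes z-x'\otimes y'\otimes z'\|^2\le3(\|x-x'\|^2+\|y-y'\|^2+\|z-z'\|^2)$. So the Sudakov–Fernique inequality allows comparison with the process $\sqrt3(\langle g,x\rangle+\langle g',y\rangle+\langle g'',z\rangle)$, and $E\sigma\le\sqrt3(\sqrt N+\sqrt{d_a}+\sqrt{d_b})$.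

**Step 5: concentration in $U$, then in $V$.** Let $h(V)=E_U\|S\|$. By (7), $|h(V)-h(V')|\le E_U\big\|\sum_kU_k\otimes(V_k-V_k')\big\|\le E\sigma\cdot\big(\sum_k\|V_k-V_k'\|_F^2\big)^{1/2}$. Applying (P1) first in $U$ given $V$, then in $V$ to $h$ and to $\sigma$,
$$\big\|\|S\|\big\|_{L_q}\le\|h(V)\|_{L_q}+C\sqrt q\,\|\sigma(V)\|_{L_q}\le E\|S\|+C\sqrt q\,E\sigma+C\sqrt q\,(E\sigma+C\sqrt q).$$
Inserting Steps 2 and 4 gives the claim. $\square$

**Lemma 3.** For a suitable absolute $C_3\ge8$, $P(\mathcal G^c)\le Cm^2e^{-L/2}$.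

*Proof.* **Step 1: pairs.** Fixing all tensor indices except the $a$-th and $b$-th, the data become $N=nD/(d_ad_b)$ independent standard Gaussian $d_a\times d_b$ matrices $G_k$, with
$$nD\,\langle\rho^{ab},A\otimes B\rangle=\sum_k\operatorname{tr}(G_k^TAG_kB)=\langle\operatorname{vec}A,T\operatorname{vec}B\rangle,$$
whose mean is $N\operatorname{tr}A\operatorname{tr}B$. So the first half of (6) follows from $\|T-ET\|\le\delta\,nD/\sqrt{d_ad_b}$. Use Lemma 2 with $q=L$ and (P4). Since $L\ge5d$, $\sqrt L(\sqrt{d_a}+\sqrt{d_b})\le2\sqrt{Ld}\le L$, so with probability at least $1-e^{-L}$, $\|T-ET\|\le C(\sqrt N\,d+\sqrt{NL}+L)$. Divide by $nD/\sqrt{d_ad_b}=\sqrt N\sqrt{nD}$. By (5) the three terms become $d/\sqrt{nD}\le\varepsilon$, $\sqrt{L/(nD)}=\varepsilon/\sqrt d\le\varepsilon$ and $L\sqrt{d_ad_b}/(nD)\le\varepsilon^2\le\varepsilon$. A union over at most $m^2$ pairs finishes this half and defines $C_3$.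

**Step 2: single factors.** This is the one-factor computation of Section 2. For a unit vector $v$, $M\,v^T(d_a\rho^a)v\sim\chi^2_M$ with $M=nD/d_a$. By (P3) with $t=L$ and (5), $|v^T(d_a\rho^a-I)v|\le2\sqrt{L/M}+2L/M\le4\varepsilon$ with probability at least $1-2e^{-L}$. By (P6) and $9^{d_a}\le e^{5d/2}\le e^{L/2}$, $\|d_a\rho^a-I\|\le8\varepsilon$ with probability at least $1-2e^{-L/2}$. Take the union over $a$. $\square$

## 6. Strong geodesic convexity of $F$ on $\mathcal K$

In this section $\mathcal G$ holds, $\Theta\in\mathcal K$, $H$ is a traceless direction and $A_b=\Theta_b^{1/2}H_b\Theta_b^{1/2}$. Everything is deterministic.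

**Step 1: size of $A_b$.** We have $\|A_b\|_F\le e^\eta\|H_b\|_F$, $\|A_b\|_1\le\sqrt{d_b}\|A_b\|_F$ (trace norm), and, because $H_b$ is traceless, $\operatorname{tr}A_b=\operatorname{tr}((\Theta_b-I)H_b)$ with $\|\Theta_b-I\|_F\le2\eta\sqrt{d_b}$. So
$$\|A_b\|_F\le2\sqrt{d_b}\,u_b,\qquad\|A_b\|_1\le2d_bu_b,\qquad|\operatorname{tr}A_b|\le2\eta\,d_bu_b. \tag{8}$$

**Step 2: a master inequality.** Its purpose is to bring in the other factors although $\mathcal G$ only knows about pairs. Let $A$ be symmetric on factor $a$, $b\ne a$, and write $\Theta_{\rm rest}=I+R$; then $\|R\|_{\rm op}\le e^{m\eta}-1\le2m\eta$ (and $R=0$ if $m=2$). Since $\rho\succeq0$, $|\langle\rho,X\rangle|\le\langle\rho,|X|\rangle$ for symmetric $X$, and $|A\otimes A_b\otimes R|=|A|\otimes|A_b|\otimes|R|\preceq2m\eta\,|A|\otimes|A_b|\otimes I$. Apply (6) to $(A,A_b)$ and to $(|A|,|A_b|)$: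
$$|\langle\rho,A\otimes A_b\otimes\Theta_{\rm rest}\rangle|\le\frac{|\operatorname{tr}A||\operatorname{tr}A_b|}{d_ad_b}+\delta\frac{\|A\|_F\|A_b\|_F}{\sqrt{d_ad_b}}+2m\eta\Big[\frac{\|A\|_1\|A_b\|_1}{d_ad_b}+\delta\frac{\|A\|_F\|A_b\|_F}{\sqrt{d_ad_b}}\Big]. \tag{9}$$

**Step 3: four consequences.** They are what the rest of the proof uses. We insert (8) and use (4) and $2\eta\le m\eta$. With $A=A_a$, since $\Theta^{1/2}(H_a\otimes H_b)\Theta^{1/2}=A_a\otimes A_b\otimes\Theta_{\rm rest}$,
$$|\langle\rho_\Theta,H_a\otimes H_b\rangle|\le\big[4\eta^2+4\delta+8m\eta(1+\delta)\big]u_au_b\le20(m\eta+\delta)u_au_b. \tag{10}$$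
With $A=vv^T$, $\|v\|=1$, whose trace, Frobenius norm and trace norm are all $1$,
$$d_a|\langle\rho,vv^T\otimes A_b\otimes\Theta_{\rm rest}\rangle|\le\big[2\eta+2\delta\sqrt{d_a}+4m\eta+4m\eta\,\delta\sqrt{d_a}\big]u_b\le6(m\eta+\delta\sqrt{d_a})u_b. \tag{11}$$
Writing $\Theta_{\neg a}=I+R'$ with $\|R'\|_{\rm op}\le2m\eta$ and using $\|d_a\rho^a-I\|\le\delta$,
$$|\langle\rho_\Theta,H_a\rangle|\le\frac{|\operatorname{tr}A_a|}{d_a}+\frac{\delta\|A_a\|_1}{d_a}+2m\eta(1+\delta)\frac{\|A_a\|_1}{d_a}\le\big[2\eta+2\delta+4m\eta(1+\delta)\big]u_a\le10(m\eta+\delta)u_a. \tag{12}$$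
Finally, using $\Theta_{\neg a}\succeq e^{-(m-1)\eta}I$, $d_a\rho^a\succeq(1-\delta)I$ and $\operatorname{tr}(\Theta_aH_a^2)\ge e^{-\eta}\|H_a\|_F^2$, and $\operatorname{tr}\rho=\operatorname{tr}\rho^a\in[1-\delta,1+\delta]$,
$$\langle\rho_\Theta,H_a^2\rangle\ge e^{-m\eta}(1-\delta)u_a^2,\qquad\tfrac12\le e^{-m\eta}(1-\delta)\le\alpha\le e^{m\eta}(1+\delta). \tag{13}$$

**Lemma 4.** On $\mathcal G$, $(F\circ\gamma)''\ge\frac12\|H\|^2$ along every geodesic in $\mathcal K$ with direction $H$.

*Proof.* At $t=0$, since $H^2=\sum_aH_a^2+\sum_{a\ne b}H_a\otimes H_b$, (3) reads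
$$(F\circ\gamma)''=\alpha^{-1}\Big[\sum_a\langle\rho_\Theta,H_a^2\rangle+\sum_{a\ne b}\langle\rho_\Theta,H_a\otimes H_b\rangle\Big]-\alpha^{-2}\Big(\sum_a\langle\rho_\Theta,H_a\rangle\Big)^2 .$$
By (10), (12), (13), $\alpha^{-1}\le2$ and $(\sum_au_a)^2\le m\|H\|^2$, this is at least
$$\Big[e^{-2m\eta}\tfrac{1-\delta}{1+\delta}-40m(m\eta+\delta)-400m(m\eta+\delta)^2\Big]\|H\|^2\ge\Big[1-2m\eta-2\delta-\tfrac{40}{200}-\tfrac{400}{200\cdot400}\Big]\|H\|^2\ge\tfrac12\|H\|^2 .$$
At other times $t$, apply this at the base point $\gamma(t)$ with direction $H^{(t)}$ from (2), which has the same $u_a$. $\square$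

On $\mathcal G$ let $\widehat\Theta$ denote the minimizer of $F$ over $\mathcal K$. It exists by compactness and continuity ($\rho\ne0$ on $\mathcal G$). It is unique: two minimizers would be joined by a geodesic inside $\mathcal K$ along which $F$ is strictly convex. It remains to show that $\widehat\Theta$ is not on the boundary of $\mathcal K$.

## 7. Two arguments that lose $\sqrt{d}$

**From Frobenius norm to operator norm.** The obvious move is to combine strong convexity with a bound on the gradient at $I$. On $\mathcal G$, for traceless $H_a$, $|\langle\rho,H_a\rangle|=\frac1{d_a}|\langle d_a\rho^a-I,H_a\rangle|\le\delta\|H_a\|_1/d_a\le\delta u_a$. Let $\gamma$ be the geodesic from $I$ to $\widehat\Theta$, with $H_a=\log\widehat\Theta_a$. As $F\circ\gamma$ is minimal on $[0,1]$ at $t=1$, $(F\circ\gamma)'(1)\le0$, and Lemma 4 gives $\frac12\|H\|^2\le-(F\circ\gamma)'(0)\le2\delta\sum_au_a\le2\delta\sqrt m\,\|H\|$. So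
$$\|H\|\le4\sqrt m\,\delta,\qquad\text{hence}\qquad\|\log\widehat\Theta_a\|_{\rm op}\le\|\log\widehat\Theta_a\|_F=\sqrt{d_a}\,u_a\le4\delta\sqrt{md_a}. \tag{14}$$
For interiority we need the last quantity to be below $\eta\sim\varepsilon$, and it is too large by $\sqrt{md_a}$. To absorb the factor we would run the argument with $\varepsilon/\sqrt{md}$ in place of $\varepsilon$, that is, with $nD\gtrsim md^3/\varepsilon^2$. The step $\|\cdot\|_{\rm op}\le\|\cdot\|_F$ cannot be improved without further information: $H_a=\operatorname{diag}(1,-1,0,\dots,0)$ has operator norm $1$ and $u_a=\sqrt{2/d_a}$.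

**Testing one direction at a time.** A better idea is to use the first-order conditions, as in Section 2.

**Definition ($\Sigma_a(\Theta)$).** $\Sigma_a(\Theta)$ is the symmetric $d_a\times d_a$ matrix with $\langle\Sigma_a(\Theta),A\rangle=d_a\langle\rho,A\otimes\Theta_{\neg a}\rangle$.

For $m=2$, $a=1$ it is $\frac{d_1}{nD}\sum_iX_i\Theta_2X_i^T$. At a critical point $\widehat\Theta_a\propto\Sigma_a(\widehat\Theta)^{-1}$, so it is enough to show $\|\Sigma_a(\widehat\Theta)-I\|_{\rm op}\lesssim\varepsilon$. At $\Theta=I$ this is true: $\Sigma_a(I)=d_a\rho^a$. Now move along the geodesic from $I$ to $\widehat\Theta$. By (2), $\dot\gamma_b=\gamma_b^{1/2}H_b^{(t)}\gamma_b^{1/2}$, so (11) controls the derivative of $v^T\Sigma_a(\gamma(t))v$, and with (14)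
$$|v^T\Sigma_a(\widehat\Theta)v-1|\le\delta+\sum_{b\ne a}6(m\eta+\delta\sqrt{d_a})u_b\le\delta+24m\delta\,(m\eta+\delta\sqrt{d_a}). \tag{15}$$
The term $24m^2\delta\eta$ is harmless when $\varepsilon\le1/(Km^2)$. The term $24m\delta^2\sqrt{d_a}$ is comparable to $\varepsilon$ only if $m\varepsilon\sqrt{d_a}\lesssim1$. For fixed $\varepsilon$ and large $d$, the bound is useless. We can say exactly where the $\sqrt{d_a}$ enters: in (6) for the rank-one matrix $A=vv^T$, the main term carries $\operatorname{tr}A/d_a=1/d_a$ while the error term carries $\|A\|_F/\sqrt{d_a}=1/\sqrt{d_a}$.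

**Where to gain $\sqrt{d_a}$.** In (15) the loss $\delta\sqrt{d_a}$ is multiplied by the distance from the starting point to $\widehat\Theta$. If we start at a point $\Theta'$ which is closer to $\widehat\Theta$ than $I$ by a factor $\sqrt{d_a}$, the loss is cancelled. The starting point need not be $I$. We only used that $v^T\Sigma_a(I)v$ is known to be near $1$. Since
$$v^T\Sigma_a(\Theta)v=\frac{d_a}{nD}\sum_iy_i^T\Theta_{\neg a}y_i,\qquad y_i=(v^T\otimes I)x_i, \tag{16}$$
involves the data only through the slice $y=(y_i)$ in direction $v$, any $\Theta'\in\mathcal K$ independent of $y$ will serve, by (P3). So we leave one direction out: replace the slice by its expectation and let $\Theta'$ minimize the resulting objective. The slice is a fraction $1/d_a$ of the data, so the minimizer should move by only about $\varepsilon/\sqrt{d_a}$. Note that the slice must be replaced by its mean and not simply deleted: deletion would change $d_av^T\rho^av$ from about $1$ to $0$, whereas the replacement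 makes it exactly $1$.

## 8. The minimizer when one slice is averaged out

Fix $a$ with $d_a\ge2$ and a unit $v\in\mathbb R^{d_a}$. Let $P=I-vv^T$, $y_i=(v^T\otimes I)x_i\in\mathbb R^{D/d_a}$ and $w_i=(P\otimes I)x_i$, so $x_i=v\otimes y_i+w_i$ with $v$ in tensor position $a$. The $y_i$ are standard Gaussian and, being uncorrelated with $w=(w_i)$, independent of it. Let
$$\rho^{(v)}=E[\rho\mid w]=\frac1{nD}\sum_i\big(w_iw_i^T+vv^T\otimes I\big),\qquad F^{(v)}(\Theta)=\log\langle\rho^{(v)},\Theta\rangle. \tag{17}$$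
Let $\Theta'$ be a minimizer of $F^{(v)}$ over $\mathcal K$, chosen as a measurable function of $w$. Such a choice is possible by the measurable maximum theorem (Aliprantis–Border, Thm 18.19), because $F^{(v)}$ is jointly continuous in $(w,\Theta)$ and $\mathcal K$ is compact metrizable. Thus $\Theta'$ is independent of $y$.

We shall condition on $w$, and we need some control of $w$. We cannot condition on $\mathcal G$, which involves $y$ and would destroy the independence. So put $M=nD/d_a$ and
$$\mathcal E_w=\Big\{\Big\|\sum_i\operatorname{Tr}_{\neg a}w_iw_i^T\Big\|_{\rm op}\le2M\Big\},$$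
where $\operatorname{Tr}_{\neg a}$ is the partial trace over all factors but $a$. This event depends only on $w$, and $\mathcal G$ implies it, since the matrix is $nD\,P\rho^aP$, of norm at most $(1+\delta)M$.

**Lemma 5.** There is an event $\mathcal E_v$ with $P(\mathcal E_v^c\cap\mathcal E_w)\le Cme^{-L}$ such that on $\mathcal G\cap\mathcal E_v$ the direction $H$ of the geodesic from $\Theta'$ to $\widehat\Theta$ satisfies $\|H\|\le\tau:=C\sqrt m\,\varepsilon/\sqrt{d_a}$.

*Proof.* **Step 1: two optimality conditions and convexity.** The aim is to bound $\|H\|$ by the effect of $\Delta:=\rho-\rho^{(v)}$ alone. Let $\gamma$ be the geodesic with $\gamma(0)=\Theta'$, $\gamma(1)=\widehat\Theta$; it lies in $\mathcal K$. As $\widehat\Theta$ minimizes $F$ on $\mathcal K$, $(F\circ\gamma)'(1)\le0$. By Lemma 4, $-(F\circ\gamma)'(0)\ge\frac12\|H\|^2$, i.e. $-\langle\rho_{\Theta'},H\rangle\ge\frac\alpha2\|H\|^2$ with $\alpha=\langle\rho,\Theta'\rangle\ge\frac12$. As $\Theta'$ minimizes $F^{(v)}$ on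 $\mathcal K$, $(F^{(v)}\circ\gamma)'(0)\ge0$, i.e. $\langle\Theta'^{1/2}\rho^{(v)}\Theta'^{1/2},H\rangle\ge0$. Adding,
$$\tfrac14\|H\|^2\le\big|\langle\Delta,\Theta'^{1/2}H\Theta'^{1/2}\rangle\big|. \tag{18}$$

**Step 2: the structure of the right side.** From $x_i=v\otimes y_i+w_i$,
$$nD\,\Delta=\sum_i\big[vv^T\otimes(y_iy_i^T-I)+(v\otimes y_i)w_i^T+w_i(v\otimes y_i)^T\big]. \tag{19}$$
Condition on $w$ with $\mathcal E_w$; then $\Theta'$ is fixed and $y$ is standard Gaussian. The direction $H$ depends on $y$ through $\widehat\Theta$, so it may not be treated as fixed. Therefore every bound below is for the norm of a matrix or vector that does not involve $H$. Let $\mathcal E_v$ be the event that all these bounds hold. We treat the terms $H_b$ of $H$ one at a time; trivial factors contribute $0$.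

**Step 3: a factor $b\ne a$.** Let $B=\Theta_b'^{1/2}H_b\Theta_b'^{1/2}$, so $\|B\|_F\le2\sqrt{d_b}\,u_b$ and $\Theta'^{1/2}H_b\Theta'^{1/2}=\Theta_a'\otimes B\otimes\Theta'_{\rm rest}$. Let $N=nD/(d_ad_b)$ and $C_*=I_n\otimes\Theta'_{\rm rest}$, so $\|C_*\|_{\rm op}\le2$. Let $\Gamma$ be the $d_b\times N$ unfolding of $y$ (rows indexed by factor $b$, columns by the sample and the remaining factors). Let $r=P\Theta_a'v=P(\Theta_a'-I)v$, so $\|r\|\le2\eta\le1$, and let $\Omega$ be the $d_b\times N$ unfolding of $((r^T\otimes I)w_i)_i$. Pairing the first term of (19) with $\Theta'_a\otimes B\otimes\Theta'_{\rm rest}$ gives $(v^T\Theta_a'v)\big[\sum_iy_i^T(B\otimes\Theta'_{\rm rest})y_i-E\big]$. Since $w_i=(P\otimes I)w_i$, the cross terms give $2\sum_iy_i^T(B\otimes\Theta'_{\rm rest})(r^T\otimes I)w_i$. In terms of the unfoldings, the contribution to $nD\langle\Delta,\cdot\rangle$ is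
$$(v^T\Theta'_av)\,\langle B,\Gamma C_*\Gamma^T-E\,\Gamma C_*\Gamma^T\rangle+2\langle B,\Gamma C_*\Omega^T\rangle .$$

For the first term use Lemma 1 with $k=d_b$, $q=L\ge d_b$, and (P4): with conditional probability at least $1-e^{-L}$ the first term divided by $nD$ is at most, using $v^T\Theta_a'v\le2$ and $d_bN=nD/d_a$,
$$C\frac{\sqrt{d_b}}{nD}\big(\sqrt N\,d_b+\sqrt{NL}+L\big)u_b=C\Big(\frac{d_b}{\sqrt{d_anD}}+\sqrt{\frac L{d_anD}}+\frac{L\sqrt{d_b}}{nD}\Big)u_b\le C\frac\varepsilon{\sqrt{d_a}}u_b .$$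
Here (5) was used: $d_b/\sqrt{nD}\le\varepsilon$, $L/(nD)=\varepsilon^2/d$, and $L\sqrt{d_b}/(nD)\le\varepsilon^2/\sqrt d$.

For the second term, $\|\Omega\|_F^2=r^T\big(\sum_i\operatorname{Tr}_{\neg a}w_iw_i^T\big)r\le2M$ on $\mathcal E_w$. The linear map $\Gamma\mapsto\Gamma C_*\Omega^T$ has Hilbert–Schmidt norm $\sqrt{d_b}\,\|C_*\Omega^T\|_F\le2\sqrt{d_b}\,\|\Omega\|_F$ and operator norm at most $2\|\Omega\|_F$. By (P2) with $t=L\ge d_b$, with conditional probability at least $1-e^{-L}$, $\|\Gamma C_*\Omega^T\|_F\le C\sqrt{LM}$. So by (5) the second term divided by $nD$ is at most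
$$\frac{C\sqrt{d_b}}{nD}\sqrt{LM}\,u_b=C\varepsilon\sqrt{\frac{d_b}{d_ad}}\,u_b\le C\frac\varepsilon{\sqrt{d_a}}u_b .$$

**Step 4: the factor $a$ itself.** Let $A=\Theta_a'^{1/2}H_a\Theta_a'^{1/2}$, so $\|A\|_F\le2\sqrt{d_a}\,u_a$ and $\Theta'^{1/2}H_a\Theta'^{1/2}=A\otimes\Theta'_{\neg a}$. Let $\mathcal W$ be the $d_a\times M$ unfolding of $w$, so $\|\mathcal W\|_{\rm op}^2=\|\sum_i\operatorname{Tr}_{\neg a}w_iw_i^T\|_{\rm op}\le2M$, and let $Q=I_n\otimes\Theta'_{\neg a}$, so $\|Q\|_{\rm op}\le2$ and $\|Q\|_F\le2\sqrt M$. The contribution to $nD\langle\Delta,\cdot\rangle$ is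
$$(v^TAv)\sum_i\big(y_i^T\Theta'_{\neg a}y_i-\operatorname{tr}\Theta'_{\neg a}\big)+2\langle PAv,z\rangle,\qquad z=\mathcal WQy .$$
By (P3) and $L\le M$, the sum is at most $4\sqrt{ML}+4L\le8\sqrt{ML}$ in absolute value with conditional probability at least $1-2e^{-L}$. The matrix $\mathcal WQ$ has $d_a$ rows and operator norm at most $2\sqrt{2M}$, so by (P2) $\|z\|\le2\sqrt{2M}(\sqrt{d_a}+\sqrt{2L})\le C\sqrt{ML}$ with conditional probability at least $1-e^{-L}$. Dividing by $nD$, the total is at most $C\sqrt{d_a}\sqrt{ML}\,u_a/(nD)=C\varepsilon u_a/\sqrt d\le C\varepsilon u_a/\sqrt{d_a}$.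

**Step 5: summing up.** The right side of (18) is at most $C\frac\varepsilon{\sqrt{d_a}}\sum_bu_b\le C\frac{\sqrt m\,\varepsilon}{\sqrt{d_a}}\|H\|$, and (18) gives $\|H\|\le C\sqrt m\,\varepsilon/\sqrt{d_a}$. At most $Cm$ exceptional events of conditional probability at most $2e^{-L}$ were used, for each $w$ in $\mathcal E_w$. Integrating over $w$, $P(\mathcal E_v^c\cap\mathcal E_w)\le Cme^{-L}$. $\square$

## 9. The matrix $\Sigma_a(\widehat\Theta)$ in one direction

**Lemma 6.** Let $5d_a\le s\le L$. Outside an event whose intersection with $\mathcal E_w$ has probability at most $2e^{-s}+Cme^{-L}$, on $\mathcal G$,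
$$|v^T\Sigma_a(\widehat\Theta)v-1|\le\zeta_a(s):=8\sqrt{sd_a/(nD)}+C_5m^2\varepsilon^2 .$$

*Proof.* **Step 1: concentration at $\Theta'$.** Here independence is used. Given $w$, apply (P3) to (16) at $\Theta'$ with $Q=I_n\otimes\Theta'_{\neg a}$ and $t=s\le L\le M$. The deviation is at most $\frac1M(4\sqrt{Ms}+4s)\le8\sqrt{s/M}$, so with conditional probability at least $1-2e^{-s}$,
$$|v^T\Sigma_a(\Theta')v-c'|\le8\sqrt{sd_a/(nD)},\qquad c'=\frac{d_a}{nD}\,n\operatorname{tr}\Theta'_{\neg a}=\prod_{b\ne a}\frac{\operatorname{tr}\Theta'_b}{d_b}.$$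

**Step 2: the mean $c'$ is $1$ to second order.** If $X$ is symmetric of size $d_b$ with $\operatorname{tr}X=0$ and $\|X\|_{\rm op}\le\eta\le1$, then
$$1\le\operatorname{tr}e^X/d_b\le1+\eta^2, \tag{20}$$
by Jensen, and by $e^x\le1+x+x^2$ for $|x|\le1$. With $X=\log\Theta_b'$ we get $|c'-1|\le e^{m\eta^2}-1\le2m\eta^2$. This is where $\det\Theta_b=1$ enters.

**Step 3: transfer from $\Theta'$ to $\widehat\Theta$.** This is the computation of (15) with the new starting point. On $\mathcal G\cap\mathcal E_v$ let $\gamma\subset\mathcal K$ be the geodesic from $\Theta'$ to $\widehat\Theta$. By (2), $\dot\gamma_b(t)=\gamma_b(t)^{1/2}H_b^{(t)}\gamma_b(t)^{1/2}=:A_b^{(t)}$, so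
$$\frac d{dt}v^T\Sigma_a(\gamma(t))v=\sum_{b\ne a}d_a\big\langle\rho,\,vv^T\otimes A_b^{(t)}\otimes\gamma(t)_{\rm rest}\big\rangle .$$
By (11), Cauchy–Schwarz and Lemma 5 its absolute value is at most
$$\sum_{b\ne a}6(m\eta+\delta\sqrt{d_a})u_b\le6\sqrt m\,\tau\,(m\eta+\delta\sqrt{d_a})=\frac{Cm\varepsilon}{\sqrt{d_a}}(m\eta+\delta\sqrt{d_a})\le Cm\varepsilon(m\eta+\delta).$$
The factor $\sqrt{d_a}$ is gone. Integrate over $[0,1]$. With $\eta=73\varepsilon$ and $\delta=C_3\varepsilon$, the errors of Steps 2 and 3 add up to at most $C_5m^2\varepsilon^2$. The exceptional event is the union of that of Step 1 and $\mathcal E_v^c$. $\square$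

## 10. No boundary minimizer: proof of Theorem 1

Choose $K$ so large that $\varepsilon\le1/(Km^2)$ implies (4), $C_5m^2\varepsilon\le1$ and $73\varepsilon\le\frac18$. For $s=L$ we have $\sqrt{Ld_a/(nD)}=\varepsilon\sqrt{d_a/d}$, so $\zeta_a:=\zeta_a(L)\le8\varepsilon+\varepsilon=9\varepsilon\le\frac18$.

**Step 1: all directions at once.** Apply Lemma 6 with $s=L$ to every $v$ in a $\frac14$-net of the sphere of $\mathbb R^{d_a}$, of size at most $9^{d_a}\le e^{L/2}$, for every $a$ with $d_a\ge2$. On $\mathcal G$ every event $\mathcal E_w$ occurs, so the probability that $\mathcal G$ holds and some direction fails is at most $m\,e^{L/2}\,(2e^{-L}+Cme^{-L})\le Cm^2e^{-L/2}$. With Lemma 3 and (P6), with probability at least $1-Cm^2e^{-L/2}$ the event $\mathcal G$ holds and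
$$\|\Sigma_a(\widehat\Theta)-I\|_{\rm op}\le2\zeta_a\qquad\text{for all }a\text{ with }d_a\ge2. \tag{21}$$
We work on this event.

**Step 2: $\widehat\Theta$ is interior.** Suppose $\|\log\widehat\Theta_a\|_{\rm op}=\eta$ for some $a$; then $d_a\ge2$. We show that one can move inward and decrease $F$.

Case 1: $\widehat\Theta_av=e^\eta v$ with $\|v\|=1$. As $\operatorname{tr}\log\widehat\Theta_a=0$, there is a unit eigenvector $v'\perp v$ with eigenvalue $e^\nu$, $\nu\le0$. Let $H_a=-vv^T+v'v'^T$ and let all other $H_b$ vanish. $H_a$ is traceless and commutes with $\widehat\Theta_a$, so $\gamma_a(t)=\widehat\Theta_ae^{tH_a}$, and for small $t\ge0$ the affected log-eigenvalues are $\eta-t$ and $\nu+t$. So $\gamma(t)\in\mathcal K$, and optimality of $\widehat\Theta$ together with (3) gives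
$$0\le\langle\rho_{\widehat\Theta},H_a\rangle=\tfrac1{d_a}\big(-e^\eta\,v^T\Sigma_a(\widehat\Theta)v+e^\nu\,v'^T\Sigma_a(\widehat\Theta)v'\big)\le\tfrac1{d_a}\big(-e^\eta(1-2\zeta_a)+(1+2\zeta_a)\big).$$
Hence
$$e^\eta\le\frac{1+2\zeta_a}{1-2\zeta_a}\le1+8\zeta_a, \tag{22}$$
the last step because $(1+8\zeta)(1-2\zeta)-(1+2\zeta)=4\zeta-16\zeta^2\ge0$ for $0\le\zeta\le\frac14$. So $\eta\le8\zeta_a\le72\varepsilon<73\varepsilon=\eta$, a contradiction.

Case 2: $\widehat\Theta_av=e^{-\eta}v$. Take a unit eigenvector $v'\perp v$ with eigenvalue $e^\nu$, $\nu\ge0$, and $H_a=vv^T-v'v'^T$. In the same way $0\le e^{-\eta}(1+2\zeta_a)-e^\nu(1-2\zeta_a)\le e^{-\eta}(1+2\zeta_a)-(1-2\zeta_a)$, which is (22) again and the same contradiction.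

**Step 3: from interior to global.** $\widehat\Theta$ lies in the interior of $\mathcal K$ relative to $\mathcal P$, so all directional derivatives of $F$ vanish there. Since $F$ is convex along every geodesic from $\widehat\Theta$, and geodesics reach every point of $\mathcal P$, $\widehat\Theta$ is a global minimizer. If there were a second one, $F$ would be constant along the geodesic joining the two. But this geodesic stays in $\mathcal K$ for small $t$, where $(F\circ\gamma)''\ge\frac12\|H\|^2>0$ by Lemma 4. So the minimizer is unique. By Section 3 the MLE exists, is unique and has factors $\widehat\Theta_a$, and $d_{\rm op}(\widehat\Theta_a,I)\le e^\eta-1\le2\eta=146\,\varepsilon$ for all $a$. This proves Theorem 1. $\blacksquare$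

## 11. Factor-by-factor rates: Theorem 2, parts 1 and 2

**Step 1: $\widehat\Theta_a$ as an inverse.** The aim is to turn (21) into an error bound that sees $d_a$ instead of $d$. Criticality says $\langle\rho_{\widehat\Theta},H_a\rangle=\frac1{d_a}\langle\widehat\Theta_a^{1/2}\Sigma_a(\widehat\Theta)\widehat\Theta_a^{1/2},H_a\rangle=0$ for all traceless $H_a$, so $\widehat\Theta_a^{1/2}\Sigma_a(\widehat\Theta)\widehat\Theta_a^{1/2}\propto I$ and $\widehat\Theta_a\propto\Sigma_a(\widehat\Theta)^{-1}$. If $\|\Sigma_a(\widehat\Theta)-I\|_{\rm op}\le2\zeta$ with $\zeta\le\frac18$, the ratio of any two eigenvalues of $\widehat\Theta_a$ is at most $\frac{1+2\zeta}{1-2\zeta}\le1+8\zeta$. Since $\det\widehat\Theta_a=1$, the log-eigenvalues have sum $0$, so each is at most $\log(1+8\zeta)\le8\zeta$ in absolute value. Thus $\|\log\widehat\Theta_a\|_{\rm op}\le8\zeta$ and $d_{\rm op}(\widehat\Theta_a,I)\le e^{8\zeta}-1\le C\zeta$.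

**Step 2: part 1.** By (21) we may take $\zeta=\zeta_a(L)=8\varepsilon\sqrt{d_a/d}+C_5m^2\varepsilon^2$, which is the first bound. (For $d_a=1$ there is nothing to prove.) For the scalar, take any $a$ with $d_a\ge2$. By (21) and (20) applied to $X=\log\widehat\Theta_a$,
$$\widehat\lambda^{-1}=\langle\rho,\widehat\Theta\rangle=\tfrac1{d_a}\operatorname{tr}\big(\Sigma_a(\widehat\Theta)\widehat\Theta_a\big)\in\big[1-2\zeta_a,\ (1+2\zeta_a)(1+\eta^2)\big].$$
As $\zeta_a\le9\varepsilon$ and $1-2\zeta_a\ge\frac34$, $|\widehat\lambda-1|\le C\varepsilon$. Undoing the reduction of Section 3, this is $|\widehat\lambda/\lambda-1|\le C\varepsilon$.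

**Step 3: part 2.** Now only one factor $a$ is of interest (with $d_a\ge2$; $d_a=1$ is trivial), so the net is smaller and a smaller deviation is affordable. On the event of Section 10, also apply Lemma 6 with the given $s$ to the net for this $a$ alone. As $9^{d_a}\le e^{5d_a/2}\le e^{s/2}\le e^{L/2}$, the additional failure probability is at most $9^{d_a}(2e^{-s}+Cme^{-L})\le2e^{-s/2}+Cme^{-L/2}$. Otherwise $\|\Sigma_a(\widehat\Theta)-I\|_{\rm op}\le2\zeta_a(s)$ with $\zeta_a(s)\le\zeta_a(L)\le\frac18$, and Step 1 applies. For the special case, $\varepsilon=\sqrt5\,d/\sqrt{nD}$ gives $L=5d$, and $s=5d_a$ is admissible. The condition $\varepsilon\le1/(Km^2)$ becomes $nD\ge5K^2m^4d^2$, the two error terms become $\sqrt5\,d_a/\sqrt{nD}$ and $5m^2d^2/(nD)$, and the failure probability is at most $C_2m^2e^{-5d/2}+C_2e^{-5d_a/2}\le2C_2m^2e^{-5d_a/2}$. $\blacksquare$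

## 12. Two-point and Fano bounds: Theorem 2, part 3

Set $\lambda=1$ and $\Theta_b=I$ for $b\ne a$. Then the data are $M=nD/d_a$ i.i.d. samples from $N(0,\Theta_a^{-1})$ in $\mathbb R^{d_a}$. Recall that when $\det\Theta=\det\Theta'$, the Kullback–Leibler divergence of $M$ samples from $N(0,\Theta^{-1})$ relative to $N(0,\Theta'^{-1})$ is $\frac M2\big(\operatorname{tr}(\Theta'\Theta^{-1})-d_a\big)$. Recall also that $d_{\rm op}(A,B)<r$ implies $(1-r)u^TBu<u^TAu<(1+r)u^TBu$ for every $u\ne0$.

**Step 1: the exponent.** We exhibit two parameters that no estimate can serve at once. Let $\Theta_\pm=\exp(\pm tE)$ with $E=\operatorname{diag}(1,-1,0,\dots,0)$ and $e^{2t}=\frac{1+r}{1-r}$. If $A$ had $d_{\rm op}(A,\Theta_\pm)<r$ for both signs, then $(1-r)e^t<A_{11}<(1+r)e^{-t}$, contradicting the choice of $t$. So the success events $\{d_{\rm op}(\widetilde\Theta_a,\Theta_+)<r\}$ and $\{d_{\rm op}(\widetilde\Theta_a,\Theta_-)<r\}$ are disjoint. The divergence between the two laws is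
$$\tfrac M2(e^{2t}+e^{-2t}-2)=\frac M2\cdot\frac{4r^2}{1-r^2}=\frac{2Mr^2}{1-r^2}\le\tfrac83Mr^2 .$$
The Bretagnolle–Huber inequality says $P_+(B^c)+P_-(B)\ge\frac12e^{-\mathrm{KL}}$ for every event $B$. Take $B$ to be success for $\Theta_+$, which is contained in failure for $\Theta_-$. The two failure probabilities sum to at least $\frac12e^{-\frac83Mr^2}$, so the larger is at least $\frac14e^{-\frac83r^2nD/d_a}$.

**Step 2: the sample size, $d_a\ge64$.** Two points do not see the factor $d_a$; we need exponentially many. By Hoeffding, independent uniform $u,u'\in\{\pm d_a^{-1/2}\}^{d_a}$ satisfy $P(|\langle u,u'\rangle|>\frac12)\le2e^{-d_a/8}$. Let $x=e^{d_a/32}\ge2$ and $k=\lceil x\rceil$. Then $\binom k2\cdot2e^{-d_a/8}<k^2e^{-d_a/8}<1$, because $k^2\le(x+1)^2<x^4=e^{d_a/8}$. So by a union bound there is a set $\mathcal U$ of at least $e^{d_a/32}$ unit vectors with pairwise $|\langle u,u'\rangle|\le\frac12$. Let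
$$\Theta_u=(1+4r)^{-1/d_a}(I+4r\,uu^T),\qquad\det\Theta_u=1 .$$
If $d_{\rm op}(A,\Theta_u)<r$ and $d_{\rm op}(A,\Theta_{u'})<r$ with $u\ne u'$, evaluate $u^TAu$: since $u^T(I+4ru'u'^T)u\le1+r$, we get $(1-r)(1+4r)<(1+r)(1+r)$, i.e. $r-5r^2<0$, impossible for $r\le\frac18$. So an estimate with error less than $r$ identifies $u$. From $(I+4ruu^T)^{-1}=I-\frac{4r}{1+4r}uu^T$, the pairwise divergence is
$$\frac M2\big(\operatorname{tr}\Theta_{u'}\Theta_u^{-1}-d_a\big)=\frac M2\cdot\frac{16r^2}{1+4r}\big(1-\langle u,u'\rangle^2\big)\le8Mr^2 .$$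
By Fano's inequality (the maximal failure probability is at least $1-\frac{\max\mathrm{KL}+\log2}{\log|\mathcal U|}$) it is at least
$$1-\frac{8Mr^2+\log2}{d_a/32}\ge1-\frac{32\log2}{64}-256\,\frac{nDr^2}{d_a^2}\ge\frac14\qquad\text{when }nDr^2\le\frac{d_a^2}{1100},$$
since $\frac{32\log 2}{64}<0.35$ and $\frac{256}{1100}<0.24$.

**Step 3: the sample size, $2\le d_a<64$.** Here Step 1 suffices. If $nDr^2\le c_1d_a^2$, the exponent is at most $\frac83c_1d_a\le\frac83\cdot64c_1$, so the failure probability is at least $\frac14e^{-\frac83\cdot64c_1}$. With $c_1=1/1100$ this is at least $\frac14e^{-0.16}>c_1$, and $\frac14>c_1$ in Step 2, so this choice covers both cases. $\blacksquare$
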